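# Reading $\log_2\log k$ modulo $t$ inside $M_k$: the theories of $\prod_{\mathcal U}M_{n!}$ and $\prod_{\mathcal U}M_{(n!)^2}$

## 1. Factorial dimensions and the guess "equivalent"

Yes, the two algebras should be elementarily equivalent: this is the answer one would first guess to the following question, which is posed in "Pseudocompact $C^*$-Algebras" (https://libraetd.lib.virginia.edu/downloads/0z708w771?filename=Hardy_Stephen_2016.pdf). Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Are
$$\prod_{\mathcal U}M_{n!}\qquad\text{and}\qquad\prod_{\mathcal U}M_{(n!)^2}$$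
elementarily equivalent? In plain words: can one fixed first-order statement, in the continuous logic of $C^*$-algebras, tell $M_{n!}$ from $M_{(n!)^2}$ when $n$ is large?

**Ultraproduct.** $\prod_{\mathcal U}M_{k_n}$ is the quotient of the $\ell^\infty$-product $\prod_nM_{k_n}$ by the ideal of sequences with $\lim_{\mathcal U}\|x_n\|=0$.

**Formulas and sentences.** We use the language of unital $C^*$-algebras, with variables ranging over the unit ball. Atomic formulas are norms $\|P(\bar x)\|$ of $*$-polynomials. Formulas are closed under continuous real connectives and under $\sup_x$, $\inf_x$. A sentence $\varphi$ has no free variables, and it has a real value $\varphi^A$ in each algebra $A$. Two algebras are elementarily equivalent, $A\equiv B$, if $\varphi^A=\varphi^B$ for all sentences $\varphi$.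

**Łoś's theorem.** $\varphi^{\prod_{\mathcal U}M_{k_n}}=\lim_{\mathcal U}\varphi^{M_{k_n}}$ for every sentence $\varphi$.

For example, $\sup_{x,y}\|xy-yx\|$ is $0$ in $M_1$. It is $2$ in $M_k$ for $k\ge2$: it is at most $2$, and two anticommuting Pauli matrices in a $2\times2$ corner attain $2$. So this sentence separates $M_1$ from all other matrix algebras, and it has the value $2$ in both of our ultraproducts.

It does not matter whether the unit is in the language. In a unital $C^*$-algebra, $\sup_x\|ux-x\|\le\tau$ implies $\|u-1\|\le\tau$ (put $x=1$). Hence a sentence that mentions $1$ is the uniform limit of $\inf_u\big(\varphi(u)+m\sup_x\|ux-x\|\big)$ as $m\to\infty$, by the argument given for projections in Section 2.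

Why guess yes? The visible features of the number $k$ are whether $k$ is a given small number, and its residues modulo fixed $d$. Both $n!$ and $(n!)^2$ tend to infinity, and every $d$ divides both once $n\ge d$. To test the guess we need formulas that see ranks.

## 2. Definable predicates and rank comparison

**Definition (definable predicate).** A definable predicate is a limit of formulas, uniform over all unital $C^*$-algebras and all tuples from unit balls.

Definable predicates are bounded, uniformly continuous (uniformly in the algebra), and closed under continuous connectives and $\sup,\inf$ over the unit ball. Those without free variables will also be called sentences. Elementarily equivalent algebras agree on them, and Łoś's theorem holds for them, because both properties pass to uniform limits.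

**Quantifying over projections and unitaries.** This step makes it legitimate to write $\inf$ and $\sup$ over projections and over unitaries. Let $\Delta(x)=\max(\|x-x^*\|,\|x^2-x\|)$ for projections and $\Delta(x)=\max(\|x^*x-1\|,\|xx^*-1\|)$ for unitaries. We claim: for each $\tau>0$ there is $\rho>0$, independent of the algebra, such that $\Delta(x)<\rho$ and $\|x\|\le1$ imply that $x$ is within $\tau$ of a projection (resp. unitary).

For projections let $\rho<\frac1{10}$ and $y=\frac12(x+x^*)$. Then $\|y-x\|\le\rho/2$ and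
$$\|y^2-y\|\le\|y-x\|(\|y\|+\|x\|)+\|x^2-x\|+\|x-y\|\le\tfrac52\rho .$$
Since $\max(|t|,|1-t|)\ge\frac12$, we have $\min(|t|,|1-t|)\le2|t^2-t|$. So the spectrum of $y$ lies within $5\rho<\frac12$ of $\{0,1\}$. Hence $\chi_{[1/2,\infty)}(y)$ is a projection in the algebra within $5\rho$ of $y$, so within $6\rho$ of $x$. For unitaries let $\rho<1$. Then $x$ is invertible, $u=x(x^*x)^{-1/2}$ is unitary, and $\|x-u\|=\||x|-1\|\le\||x|^2-1\|<\rho$, because $|s-1|\le|s^2-1|$ for $s\ge0$.

Now let $P(x,\bar y)$ be a definable predicate with $|P|\le B$. We have $\inf_x(P+m\Delta(x))\le\inf_{x\text{ proj}}P$, since $\Delta$ vanishes on projections. Conversely, given $\tau$ take $\rho$ as above. If $\Delta(x)\ge\rho$ and $m\rho\ge2B$, then $P+m\Delta\ge B$. If $\Delta(x)<\rho$, then $P(x,\bar y)$ is at least $\inf_{\text{proj}}P$ minus the modulus of continuity of $P$ at $\tau$. So $\inf_x(P+m\Delta)\to\inf_{x\text{ proj}}P$ uniformly, and the latter is a definable predicate. Unitaries are treated in the same way, and $\sup P=-\inf(-P)$.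

**Rank comparison.** This step shows that inequalities between ranks are expressed exactly. For projections $a,b$ and $N\in\mathbb N$ put
$$L_N(a,b)=\inf_{v_1,\dots,v_N}\Big\|a-\sum_{i=1}^Nv_i^*bv_i\Big\| .$$
*In $M_k$, $L_N(a,b)=0$ if $\operatorname{rank}a\le N\operatorname{rank}b$, and $L_N(a,b)=1$ otherwise.* In the first case write $a=\sum a_i$ with $N$ orthogonal projections of rank $\le\operatorname{rank}b$, and take partial isometries with $v_i^*v_i=a_i$, $v_iv_i^*\le b$; then $v_i^*bv_i=a_i$. In the second case $\sum v_i^*bv_i$ has rank at most $N\operatorname{rank} b<\operatorname{rank}a$, so it kills a unit vector of $\operatorname{ran}a$, and the norm is at least $1$. Taking $v_i=0$ gives exactly $1$.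

So Boolean combinations of statements "$\operatorname{rank}a\le N\operatorname{rank}b$" are given by predicates that are $\{0,1\}$-valued on projections of matrix algebras. Here $0$ means true, conjunction is $\max$, disjunction is $\min$, negation is $1-\cdot$. Since $k=\operatorname{rank}1$, we can also compare with $k$. To compare with fixed integers we use a rank-one projection. Put
$$\chi_0(f)=\max\big(1-\|f\|,\ \sup_{g\text{ proj}}\min(\|g\|,L_1(f,g))\big).$$
In $M_k$ this is $0$ if $\operatorname{rank}f=1$, and $1$ otherwise: if $f=0$ the first entry is $1$, and if $\operatorname{rank}f\ge2$ a rank-one $g$ gives $1$. When $\operatorname{rank}f=1$, "$\operatorname{rank}a\le N$" is $L_N(a,f)=0$.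

We write $a\dot-b=\max(a-b,0)$. The unnormalized Hilbert–Schmidt norm $\|\cdot\|_2$ appears only in proofs, never in formulas. We use $\|ST\|_2\le\|S\|\,\|T\|_2$ and $\|T\|_2^2\le\operatorname{rank}(T)\|T\|^2$. For projections $a,b$ also
$$|\operatorname{Tr}a-\operatorname{Tr}b|\le\|a-b\|_2^2, \tag{1}$$
because $\|a-b\|_2^2=\operatorname{Tr}a+\operatorname{Tr}b-2\operatorname{Tr}ab$ and $\operatorname{Tr}ab\le\min(\operatorname{Tr}a,\operatorname{Tr}b)$.

## 3. Parity, divisibility and pigeonhole; the statements

**Parity.** The sentence $\inf_{e\text{ proj}}\max(L_1(e,1-e),L_1(1-e,e))$ asks for a projection with $\operatorname{rank}e=\operatorname{rank}(1-e)$. It is $0$ in $M_k$ for even $k$ and $1$ for odd $k$. So $\prod_{\mathcal U}M_{2n}\not\equiv\prod_{\mathcal U}M_{2n+1}$.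

**Divisibility.** For $d\ge2$ consider
$$\mathrm{div}_d=\inf_{e_1,\dots,e_d\text{ proj}}\ \max_{i\ne j}\max\Big(\big\|1-\textstyle\sum_le_l\big\|,\ \|e_ie_j\|,\ L_1(e_i,e_j)\Big).$$
If $d\mid k$ it is $0$ in $M_k$. If it is below $1/d$, choose a witness. The $e_i$ have a common rank $\rho$. As $\|1-\sum e_l\|<1$, the sum is invertible and $k\le d\rho$. Let $T:\bigoplus\operatorname{ran}e_i\to\mathbb C^k$ be the addition map. Then $T^*T-1$ is a block matrix with zero diagonal and off-diagonal blocks of norm $<1/d$, so its norm is less than $(d-1)/d<1$. Hence $T$ is injective and $d\rho\le k$, so $d\mid k$. Thus $\mathrm{div}_d$ detects divisibility by $d$. It is $0$ for both $n!$ and $(n!)^2$ once $n\ge d$, and the guess survives.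

**Size alone.** Could the mere size of $k$ separate theories? The equivalence half of Theorem B below says that it need not, even when $\log l_n/\log k_n\to\infty$. The guess survives again. It is nevertheless false.

**Theorem A.** *Let $\mathcal U$ be a free ultrafilter, let $k_n,l_n\ge2$ with $\lim_{\mathcal U}k_n=\infty$, and suppose $\alpha=\lim_{\mathcal U}\frac{\log l_n}{\log k_n}$ exists in $(0,\infty)\setminus\{1\}$. Then $\prod_{\mathcal U}M_{k_n}\not\equiv\prod_{\mathcal U}M_{l_n}$.*

The question is the case $\alpha=2$, so its answer is no, for every free $\mathcal U$.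

**Theorem B.** *For each $\alpha\in\{0,1,\infty\}$ there are sequences $k_n\ne l_n$ tending to infinity with $\log l_n/\log k_n\to\alpha$ for which the ultraproducts are elementarily equivalent for every free $\mathcal U$, and other such sequences for which they are inequivalent for every free $\mathcal U$. So the values of $\alpha$ that force inequivalence are exactly those in $(0,\infty)\setminus\{1\}$.*

**Corollary C.** *For fixed $\mathcal U$, the algebras $\prod_{\mathcal U}M_{(n!)^{\lceil an\rceil}}$, $a\in[1,2]$, are pairwise elementarily inequivalent. This gives continuum many theories, although every $d\in\mathbb N$ divides $(n!)^{\lceil an\rceil}$ for all $n\ge d$.*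

**Proof of Theorem B.** The last sentence of the theorem combines the rest with Theorem A.

**Inequivalence.** Use the parity sentence and Łoś's theorem. Take $k_n=2n$ with $l_n=2n+1$ for $\alpha=1$, and with $l_n=(2n)^n+1$ for $\alpha=\infty$ (the logarithms have ratio at least $n$). Interchange the roles for $\alpha=0$.

**Equivalence.** The point is that only finitely many approximate truth values need to match at each stage. The language is separable, so there is a countable family $(\varphi_j)$ of sentences that is uniformly dense among all sentences. Rescaling each affinely, we may assume that the values lie in $[0,1]$; agreement on $\varphi_j$ is not affected. For each $m$ split $[0,1]^m$ into $c_m$ cells of diameter $\le1/m$ in the sup metric, and classify $k$ by the cell of $(\varphi_1^{M_k},\dots,\varphi_m^{M_k})$. Among any $c_m+1$ integers two lie in the same cell.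

For $\alpha=1$: among $N,\dots,N+c_m$ with $N\ge m(c_m+2)$ we find $k_m<l_m\le k_m+c_m$ in the same cell. Then $l_m/k_m\to1$, so $\log l_m/\log k_m\to1$. For $\alpha=\infty$: take $a_0<\dots<a_{c_m}$ with $a_0\ge m+2$ and $a_{i+1}\ge a_i^{m+1}$. We find $k_m<l_m$ among them in the same cell, with $\log l_m/\log k_m\ge m$. For $\alpha=0$ interchange the roles.

In each case $|\varphi_j^{M_{k_m}}-\varphi_j^{M_{l_m}}|\le1/m$ for $j\le m$. By Łoś the ultraproducts agree on every $\varphi_j$, hence on all sentences, for every free $\mathcal U$. $\blacksquare$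

## 4. One tensor square, and the clock and shift matrices

To separate $k$ from $k^2$ we want multiplication, while $L_N$ gives only linear comparisons with fixed $N$. Multiplication lives in tensor products: in $M_m\otimes M_m$, a minimal projection of the form $1\otimes f$ has rank $m$, while the unit has rank $m^2$.

So a sensible first attempt is to take two unitaries $u,v$ that generate the first factor $M_m$, and to characterize slices as the minimal nonzero projections that commute with $u\otimes1$ and $v\otimes1$. Let $u=\operatorname{diag}(e^{2\pi ij/m})$ be the clock, with $j\in(-\frac m2,\frac m2]$, and $v$ the cyclic shift. Their commutant in $M_m$ is the scalars, so the exactly commuting projections in $M_m\otimes M_m$ are the $1\otimes f$.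

In continuous logic, however, commutation is tested only up to a tolerance that does not depend on $m$, and here the attempt stops. Let $w=\lfloor\sqrt m\rfloor$, $m$ large, $h_0(j)=\max(0,1-|j|/w)$, $h=h_0/\|h_0\|$. On the support of $h$ we have $|e^{2\pi ij/m}-1|\le2\pi w/m$, so $\|uh-h\|\le2\pi w/m$. At most $2w$ of the differences $h_0(j)-h_0(j-1)$ are nonzero, each of size $\frac1w$. Also $\|h_0\|^2\ge w\cdot\frac14$, since at least $w$ indices have $|j|\le\frac w2$. So $\|vh-h\|^2\le\frac{2/w}{w/4}=8/w^2$. For the rank-one projection $e=hh^*$ and unitary $z$,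
$$[e,z]=h(z^*h-h)^*-(zh-h)h^*,\qquad\|[e,z]\|\le2\|zh-h\| .$$
So $\|[e,u]\|$ and $\|[e,v]\|$ are $O(m^{-1/2})$, and the rank-one projection $hh^*\otimes\xi\xi^*$ passes the test. The minimal approximately commuting rank drops from $m$ to $1$.

There is a second difficulty. Even with perfect slices, one square says nothing about $k$: with $m=\lfloor\sqrt k\rfloor$ one has $m^2\le k<4m^2$ for every $k$. We must iterate squaring, about $\log_2\log k$ times, with a number of parameters independent of $k$.

Two ideas deal with this. First, property (T) replaces the clock and shift by representations of $SL_3(\mathbb Z)$, where almost commuting does imply being close to commuting, uniformly in the dimension. A single finite set of unitaries codes many tensor squares $H_x\otimes H_x$, $x=2,\dots,r$, with $\dim H_x\approx p^{2x}$ and $k\approx p^{4r}$. Second, the map "rank of a block at $x$ = rank of a slice at $2x$" doubles indices. A sentence can mark indices $y_0,2^ty_0,2^{2t}y_0,\dots$ and say that the last mark $y$ satisfies $2y\le r<4y$.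

Here is that second idea with exact integers, $t=3$, $y_0=2$. The marks are $2,16,128,\dots$. For $r=5$: $4\le5<8$, true. For $r=40$: $32\le40<64$, true. Squaring $k$ doubles $r$. For $r=10$, the mark $2$ would need $10<8$ and the mark $16$ would need $32\le10$, so the statement is false. In general it says $\log_2r\in[2,3)+3\mathbb Z$, and doubling moves this set to the disjoint set $[3,4)+3\mathbb Z$. The remaining sections make this robust.

## 5. Property (T) and the tensor squares from projective planes over $\mathbb Z/p^m$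

**Property (T).** Let $\Gamma=SL_3(\mathbb Z)$. By Kazhdan's theorem there are a finite $S\subset\Gamma$ and $C\ge1$ such that for every unitary representation $\sigma$ of $\Gamma$, with $P$ the projection onto the invariant vectors,
$$\|\xi-P\xi\|\le C\max_{s\in S}\|\sigma(s)\xi-\xi\|\qquad\text{for all }\xi. \tag{2}$$
(The usual formulation, for representations without nonzero invariant vectors, is applied on the complement of the invariants.) For a finite group, (2) holds with $S$ the whole group and $C=1$, by averaging. For $\mathbb Z$ it fails for every finite $S$ and $C$: the characters $n\mapsto z^n$ with $z\ne1$ close to $1$ have no nonzero invariant vectors but move a unit vector very little.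

**Step 1. Counting points.** Fix a prime $p$. Let $\mathbb P_m$ be the set of primitive vectors in $(\mathbb Z/p^m)^3$ modulo units, and $\mathbb P_0$ a point. For $m\ge1$ there are $p^{3(m-1)}(p^3-1)$ primitive vectors and $p^{m-1}(p-1)$ units, so $|\mathbb P_m|=p^{2(m-1)}(p^2+p+1)$. $\Gamma$ acts on $\mathbb P_m$ through $SL_3(\mathbb Z)\to SL_3(\mathbb Z/p^m)$. This map is onto, because over the local ring $\mathbb Z/p^m$ elementary matrices generate $SL_3$, and they lift. Pullback along $\mathbb P_m\to\mathbb P_{m-1}$ gives an invariant subspace $\ell^2(\mathbb P_{m-1})\subset\ell^2(\mathbb P_m)$.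

**Step 2. Orbits of pairs.** We count the $\Gamma$-orbits on $\mathbb P_m\times\mathbb P_m$ in order to find $\dim\operatorname{End}_\Gamma\ell^2(\mathbb P_m)$. For $(L,L')$ let $j\le m$ be largest such that the images in $\mathbb P_j$ coincide. Suppose $j<m$. Multiplying a generator $v$ of $L$ by a unit, we find generators with $v'=v+p^jw$. Then $v,w$ are independent mod $p$. Otherwise $w\equiv cv\bmod p$, since $v$ is primitive, so $v'\equiv(1+cp^j)v\bmod p^{j+1}$. Here $1+cp^j$ is a unit (for $j=0$ because $v'$ is primitive), and the images in $\mathbb P_{j+1}$ would coincide. So $(v,w)$ extends to a basis: take a third vector independent of both mod $p$, and scale it so that the determinant is $1$. Hence some $g\in SL_3(\mathbb Z/p^m)$ carries the pair generated by $e_1,\ e_1+p^je_2$ to $(L,L')$. Likewise pairs with $j=m$ (that is, $L=L'$) form one orbit. All $0\le j\le m$ occur, so there are $m+1$ orbits. A matrix commutes with the permutation action exactly when its entries are constant on orbits of pairs, so $\dim\operatorname{End}_\Gamma\ell^2(\mathbb P_m)=m+1$.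

**Step 3. Irreducibility.** $\ell^2(\mathbb P_m)$ is the orthogonal sum of the $m+1$ nonzero subrepresentations $\ell^2(\mathbb P_i)\ominus\ell^2(\mathbb P_{i-1})$, $0\le i\le m$ (with $\ell^2(\mathbb P_{-1})=0$). If its irreducible constituents have multiplicities $\mu_i$, then $m+1=\sum\mu_i^2\ge\sum\mu_i\ge m+1$. So all $\mu_i=1$ and there are exactly $m+1$ constituents. Hence these subrepresentations are irreducible and pairwise inequivalent.

For $x\ge2$ let $\pi_x$ be the representation on $H_x=\ell^2(\mathbb P_x)\ominus\ell^2(\mathbb P_{x-1})$. Its dimension is $D_x=(p^2+p+1)(p^2-1)p^{2x-4}$. Since $D_x/p^{2x}=1+p^{-1}-p^{-3}-p^{-4}\in[1,2]$,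
$$p^{2x}\le D_x\le2p^{2x},\qquad D_{x+1}=p^2D_x. \tag{3}$$
For $p=2$: $|\mathbb P_1|=7$, $|\mathbb P_2|=28$, $D_2=21$.

**Definition (standard parameters).** Given $r\ge2$ with $\sum_{x=2}^rD_x^2\le k$, write $\mathbb C^k=H\oplus L$ with $H=\bigoplus_{x=2}^rH_x\otimes K_x$, $K_x=H_x$. Let $E$ be the projection onto $H$ and $P_x$ the projection onto $H_x\otimes K_x$. Let $U_s=\bigoplus\pi_x(s)\otimes1$ and $V_s=\bigoplus1\otimes\pi_x(s)$ on $H$, and $U_s=V_s=1$ on $L$, for $s\in S$. For $h\in K_x$ let $J_h:H_x\to H$, $J_h\xi=\xi\otimes h$. For a unit vector $h$ let $e_h=J_hJ_h^*$.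

On $H$ we also write $U_\gamma$ for all $\gamma\in\Gamma$. The slice $e_h$ has rank $D_x$ and the block $P_x$ has rank $D_x^2$. The projections of $B(H)$ commuting with $U$ are the $\bigoplus1\otimes f_x$ (Schur). Those commuting with both $U$ and $V$ are sums of $P_x$'s. The next section proves this approximately, with relative errors that do not depend on dimensions.

## 6. Almost invariant projections are close to invariant ones

**Lemma 1.** *Let $e$ be a projection in $B(H)$ with $\|[e,U_s]\|\le\varepsilon\le\frac1{1000C^2}$ for all $s\in S$. Put $y_x=(\tau\otimes\mathrm{id})(P_xeP_x)\in B(K_x)$ ($\tau$ the normalized trace of $B(H_x)$), $f_x=\chi_{[1/2,1]}(y_x)$, $\tilde e=\bigoplus_x1\otimes f_x$, $\eta=2\sqrt2\,C\varepsilon$. Then*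

*(a) $\|eJ_h-J_{f_xh}\|_2\le\eta\sqrt{D_x}$ for every unit $h\in K_x$;*

*(b) $\|e-\tilde e\|_2\le\eta\sqrt{\operatorname{rank}e}$;*

*(c) if also $\|[e,V_s]\|\le\varepsilon$ for all $s\in S$, then each $f_x\in\{0,1\}$.*

**Step (a): locate $e$ on each slice.** $\Gamma$ acts unitarily on $(B(H_x,H),\|\cdot\|_2)$ by $T\mapsto U_\gamma T\pi_x(\gamma)^{-1}$, and by Schur the invariants are $\{J_h:h\in K_x\}$. We have
$$\langle J_{h'},J_{h''}\rangle=D_x\langle h',h''\rangle,\qquad\operatorname{Tr}(J_{h''}^*eJ_h)=D_x\langle y_xh,h''\rangle,$$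
so $J_{y_xh}$ is the orthogonal projection of $eJ_h$ onto the invariants. Since $J_h\pi_x(s)^{-1}=U_s^{-1}J_h$,
$$U_seJ_h\pi_x(s)^{-1}-eJ_h=[U_s,e]U_s^{-1}J_h,$$
whose $\|\cdot\|_2$ is at most $\varepsilon\sqrt{D_x}$ for unit $h$. By (2), $\|eJ_h-J_{y_xh}\|_2\le C\varepsilon\sqrt{D_x}$. By Pythagoras,
$$D_x\langle y_xh,h\rangle=\|eJ_h\|_2^2\le D_x\|y_xh\|^2+C^2\varepsilon^2D_x .$$
As $0\le y_x\le1$, this says $0\le y_x-y_x^2\le C^2\varepsilon^2$. Since $t(1-t)\ge\frac12\min(t,1-t)$ on $[0,1]$ and rounding $t$ at $\frac12$ moves it by $\min(t,1-t)$, we get $\|y_x-f_x\|\le2C^2\varepsilon^2$. Hence $\|eJ_h-J_{f_xh}\|_2\le(C\varepsilon+2C^2\varepsilon^2)\sqrt{D_x}\le\eta\sqrt{D_x}$.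

**Step (b): compare $e$ and $\tilde e$ globally, relative to $\operatorname{rank}e$.** Apply (2) to $\operatorname{Ad}U$ on $(B(H),\|\cdot\|_2)$. The invariants are $\bigoplus1\otimes B(K_x)$. For $T\in B(K_x)$, $\operatorname{Tr}(e(1\otimes T))=D_x\operatorname{Tr}(y_xT)$, so the projection of $e$ onto them is $\mathbb E(e)=\bigoplus1\otimes y_x$. As $[e,U_s]$ has rank $\le2\operatorname{rank}e$, $\|[e,U_s]\|_2^2\le2\varepsilon^2\operatorname{rank}e$, so
$$\|e-\mathbb E(e)\|_2^2\le2C^2\varepsilon^2\operatorname{rank}e .$$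
The left side equals $\operatorname{Tr}e-\sum D_x\operatorname{Tr}y_x^2=\sum D_x\operatorname{Tr}(y_x-y_x^2)$. As $\min(t,1-t)^2\le t(1-t)$,
$$\|\mathbb E(e)-\tilde e\|_2^2=\sum D_x\operatorname{Tr}\big((y_x-f_x)^2\big)\le2C^2\varepsilon^2\operatorname{rank}e .$$
Adding the two norms gives $2\sqrt2\,C\varepsilon\sqrt{\operatorname{rank}e}$.

**Step (c): invariance under $V$ leaves only whole blocks.** Since $P_x$ commutes with $V_s$, $[y_x,\pi_x(s)]=(\tau\otimes\mathrm{id})(P_x[e,V_s]P_x)$, which has norm $\le\varepsilon$ as $\tau\otimes\mathrm{id}$ is contractive. So $\|[f_x,\pi_x(s)]\|\le\varepsilon+4C^2\varepsilon^2\le2\varepsilon$. Apply (2) to $\operatorname{Ad}\pi_x$ on $(B(K_x),\|\cdot\|_2)$; the invariants are the scalars. Let $f=f_x\ne0$, and now let $\tau$ be the normalized trace on $B(K_x)$. The commutator has rank $\le2\operatorname{rank}f$, so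
$$\operatorname{rank}f\,(1-\tau(f))=\|f-\tau(f)1\|_2^2\le C^2(2\varepsilon)^2\,2\operatorname{rank}f,$$
i.e. $1-\tau(f)\le8C^2\varepsilon^2$. If $f\ne1$, the same for $1-f$ gives $\tau(f)\le8C^2\varepsilon^2$. Both together would give $1\le16C^2\varepsilon^2<1$. So $f\in\{0,1\}$. $\square$

The relative form of (b) matters: the error is small compared with $\operatorname{rank}e$ even when that rank is tiny compared with $k$. This is what the bump $hh^*$ of Section 4 violated.

## 7. Predicates that pick out blocks and slices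

Put $\varepsilon_0=10^{-4}C^{-2}$ and $\varepsilon_1=\varepsilon_0/(100C)$.

**Definition (predicates).** For projections $E$, unitaries $U=(U_s)_{s\in S}$, $V=(V_s)_{s\in S}$ (the parameters) and projections $a,b,e,q$ let

- $\mathrm{Inv}_U(e)=\max(1-\|e\|,\|(1-E)e\|,\max_s\|[e,U_s]\|)$ and $\mathrm{Inv}_W(e)=\max(\mathrm{Inv}_U(e),\max_s\|[e,V_s]\|)$;
- $\mathrm{Ov}(a,b)=\inf_{g\text{ proj}}\max(L_2(a,g),\|(1-a)g\|,\|(1-b)g\|)$;
- $\mathrm{Atom}_\bullet(e)=\max\big(\mathrm{Inv}_\bullet(e),\ \sup_{e'\text{ proj}}\min(\varepsilon_0\dot-\mathrm{Inv}_\bullet(e'),\ \varepsilon_0\dot-\mathrm{Ov}(e',e),\ L_2(e,e'))\big)$ for $\bullet=U,W$;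
- $\mathrm{St}(q,e)=\max(\mathrm{Atom}_W(q),\mathrm{Atom}_U(e),\mathrm{Ov}(e,q))$.

In words: $\mathrm{Inv}$ is small for a nonzero projection almost below $E$ and almost invariant. $\mathrm{Ov}(a,b)$ is small if at least half of $a$ lies almost inside $b$; for instance $a\le b$ gives $\mathrm{Ov}(a,b)=0$ via $g=a$. $e$ is an atom if each almost invariant $e'$ with half of itself almost inside $e$ has at least half the rank of $e$. A pair with $\mathrm{St}(q,e)$ small should be a block $q$ with a slice $e$ of the same block.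

**Lemma 2.** *Take standard parameters, and let $\mathrm{Inv}_U(e)<\varepsilon'\le\varepsilon_0$. Put $\lambda=32C\varepsilon'$ $(\le0.0032)$. There is $\tilde e=\bigoplus1\otimes f_x\ne0$ ($f_x$ projections in $B(K_x)$) with $\|e-\tilde e\|_2\le\lambda\sqrt{\operatorname{rank}e}$, $|\operatorname{rank}e-\operatorname{rank}\tilde e|\le\lambda^2\operatorname{rank}e$, and $\|eJ_h-J_{f_xh}\|_2\le\lambda\sqrt{D_x}$ for unit $h\in K_x$. If $\mathrm{Inv}_W(e)<\varepsilon'$, then all $f_x\in\{0,1\}$.*

*Proof.* The purpose is to push $e$ below $E$ and then apply Lemma 1. First, $e\ne0$ since $1-\|e\|<1$. As $e-EeE=(1-E)e+Ee(1-E)$, $\|e-EeE\|\le2\varepsilon'$. So the spectrum of $EeE$ is within $2\varepsilon'$ of $\{0,1\}$, and $e''=\chi_{[1/2,\infty)}(EeE)\le E$ satisfies $\|e-e''\|\le4\varepsilon'<1$. Hence $\operatorname{rank}e''=\operatorname{rank}e$ and $\|[e'',U_s]\|\le\varepsilon'+2\cdot4\varepsilon'=9\varepsilon'$, and the same holds for $V_s$ if $\mathrm{Inv}_W(e)<\varepsilon'$. Apply Lemma 1 to $e''$ with $\varepsilon=9\varepsilon'\le\frac1{1000C^2}$;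 then $\eta\le26C\varepsilon'$. Moreover $e-e''$ has rank $\le2\operatorname{rank}e$, so $\|e-e''\|_2\le4\varepsilon'\sqrt{2\operatorname{rank}e}\le6\varepsilon'\sqrt{\operatorname{rank}e}$, and $\|(e-e'')J_h\|_2\le4\varepsilon'\sqrt{D_x}$. The sums are at most $32C\varepsilon'$ times the square roots. The rank statement is (1), and it gives $\tilde e\ne0$ as $\lambda<1$. $\square$

The construction of $\tilde e$ depends only on $e$, not on $\varepsilon'$.

**Lemma 3.** *Take standard parameters. If $\mathrm{Inv}_U(a)<\varepsilon_0$, $\tilde a$ is as in Lemma 2, and $b$ is a projection with $b\tilde a=0$, then $\mathrm{Ov}(a,b)\ge\varepsilon_0$.*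

*Proof.* Otherwise there is $g$ with $L_2(a,g)<1$, i.e. $\operatorname{rank}a\le2\operatorname{rank}g$, and $\|(1-a)g\|,\|(1-b)g\|<\varepsilon_0$. In particular $g\ne0$. Then
$$\|(1-\tilde a)g\|_2\le\|(1-a)g\|_2+\|a-\tilde a\|_2\le\varepsilon_0\sqrt{\operatorname{rank}g}+0.0032\sqrt{2\operatorname{rank}g}\le0.01\sqrt{\operatorname{rank}g}.$$
Now $\tilde a+b$ is a projection and $\operatorname{Tr}(cg)=\operatorname{rank}g-\|(1-c)g\|_2^2$ for a projection $c$. So $\operatorname{Tr}g\ge\operatorname{Tr}(\tilde ag)+\operatorname{Tr}(bg)\ge(2-10^{-4}-\varepsilon_0^2)\operatorname{rank}g>\operatorname{rank}g$, a contradiction. $\square$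

**Proposition 4.** *Take standard parameters; let $Y\subset\{2,\dots,r\}$ and $Z=\sum_{x\in Y}P_x$.*

*(i) $\mathrm{St}(P_x,e_h)=0$ for $2\le x\le r$ and unit $h\in K_x$; and $\mathrm{Ov}(P_x,Z)=0$ if $x\in Y$.*

*(ii) If $\mathrm{St}(q,e)<\varepsilon_1$, there is $x$ (the true index) with $\frac12D_x\le\operatorname{rank}e\le2D_x$ and $\frac12D_x^2\le\operatorname{rank}q\le2D_x^2$. If moreover $\mathrm{Ov}(q,Z)<\varepsilon_1$, then $x\in Y$.*

**Step 1: part (i), the intended pairs pass the test.** The values $\mathrm{Inv}_U(e_h)$ and $\mathrm{Inv}_W(P_x)$ vanish. Also $\mathrm{Ov}(e_h,P_x)=0$ via $g=e_h$, and $\mathrm{Ov}(P_x,Z)=0$ via $g=P_x$ if $x\in Y$. Let $\mathrm{Inv}_U(e')<\varepsilon_0$ and $\mathrm{Ov}(e',e_h)<\varepsilon_0$. By Lemma 3, $\tilde e'e_h\ne0$. So the $x$-component of $\tilde e'$ is nonzero, $\operatorname{rank}\tilde e'\ge D_x$, and $\operatorname{rank}e'\ge D_x/(1+\lambda^2)\ge\frac12D_x$. Hence $L_2(e_h,e')=0$, and $\mathrm{Atom}_U(e_h)=0$. Likewise, if $\mathrm{Inv}_W(q')<\varepsilon_0$ and $\mathrm{Ov}(q',P_x)<\varepsilon_0$,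 then $\tilde q'P_x\ne0$ and $\tilde q'$ is a sum of blocks. So $\tilde q'\ge P_x$, $\operatorname{rank}q'\ge\frac12D_x^2$, $L_2(P_x,q')=0$, and $\mathrm{Atom}_W(P_x)=0$.

**Step 2: the rank of $e$ in part (ii).** Use Lemma 2 with $\varepsilon'=\varepsilon_1$, so $\lambda=32C\varepsilon_1=0.32\varepsilon_0$. Let $x$ be minimal with $f_x\ne0$ and $h\in\operatorname{ran}f_x$ a unit vector. Then $\|(1-e)J_h\|_2\le\lambda\sqrt{D_x}$, so $\operatorname{Tr}(e_h(1-e)e_h)\le\lambda^2D_x$. Let $g\le e_h$ be the spectral projection of $e_h(1-e)e_h$, acting on $\operatorname{ran}e_h$, for eigenvalues $\le2\lambda^2$. At most $D_x/2$ eigenvalues exceed $2\lambda^2$, so $\operatorname{rank}g\ge D_x/2$; and $\|(1-e)g\|^2=\|g(1-e)g\|\le2\lambda^2$, so $\|(1-e)g\|\le\sqrt2\lambda<\varepsilon_0/2$. Hence $\mathrm{Ov}(e_h,e)<\varepsilon_0/2$, while $\mathrm{Inv}_U(e_h)=0$. Put $e'=e_h$ in $\mathrm{Atom}_U(e)<\varepsilon_1<\varepsilon_0/2$: the first two entries of the minimum exceed $\varepsilon_0/2$, so $L_2(e,e_h)=0$, i.e. $\operatorname{rank}e\le2D_x$.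 Then $\operatorname{rank}\tilde e\le(1+\lambda^2)2D_x<3D_x$. A further component $x''>x$ would add at least $p^2D_x\ge4D_x$ by (3). So only the component $x$ of $\tilde e$ is nonzero, and $\operatorname{rank}e\ge D_x/(1+\lambda^2)\ge\frac12D_x$.

**Step 3: the rank of $q$.** By Lemma 2, $\tilde q=\sum_{x''\in F}P_{x''}$ with $F\ne\emptyset$. Let $x'=\min F$. Here $f_{x'}=1$. Summing $\|(1-q)J_h\|_2^2\le\lambda^2D_{x'}$ over an orthonormal basis of $K_{x'}$, we get $\operatorname{Tr}(P_{x'}(1-q)P_{x'})=\|(1-q)P_{x'}\|_2^2\le\lambda^2D_{x'}^2$. As in Step 2, the spectral projection $g\le P_{x'}$ for eigenvalues $\le2\lambda^2$ has rank $\ge\frac12D_{x'}^2$ and $\|(1-q)g\|\le\sqrt2\lambda$. So $\mathrm{Ov}(P_{x'},q)<\varepsilon_0/2$, and $\mathrm{Inv}_W(P_{x'})=0$. Then $\mathrm{Atom}_W(q)<\varepsilon_1$ forces $\operatorname{rank}q\le2D_{x'}^2$. So $\operatorname{rank}\tilde q<3D_{x'}^2$, $F=\{x'\}$, and $\operatorname{rank}q\ge\frac12D_{x'}^2$.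

**Step 4: $x=x'$, so that $e$ and $q$ speak about the same block.** Otherwise the $x$-component of $\tilde q$ is $0$, and $\|qJ_h\|_2\le\lambda\sqrt{D_x}$ for all unit $h\in K_x$. Let $g$ witness $\mathrm{Ov}(e,q)<\varepsilon_1$; so $0<\operatorname{rank}e\le2\operatorname{rank}g$. Summing over an orthonormal basis of $\operatorname{ran}f_x$,
$$\|q\tilde e\|_2^2\le\lambda^2\operatorname{rank}\tilde e\le2\lambda^2\operatorname{rank}e\le4\lambda^2\operatorname{rank}g,$$
and $\|(1-\tilde e)g\|_2\le\|(1-e)g\|_2+\|e-\tilde e\|_2\le(\varepsilon_1+\sqrt2\lambda)\sqrt{\operatorname{rank}g}$. So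
$$\|qg\|_2\le\|q\tilde eg\|_2+\|(1-\tilde e)g\|_2\le(2\lambda+\varepsilon_1+\sqrt2\lambda)\sqrt{\operatorname{rank}g}<\tfrac12\sqrt{\operatorname{rank}g},$$
contradicting $\|qg\|_2\ge\|g\|_2-\|(1-q)g\|_2\ge(1-\varepsilon_1)\sqrt{\operatorname{rank}g}$.

**Step 5: marks.** Now $\tilde q=P_x$. If $x\notin Y$, then $Z\tilde q=0$, and $\mathrm{Ov}(q,Z)\ge\varepsilon_0>\varepsilon_1$ by Lemma 3. $\square$

By (3), a pair of true index $x$ satisfies
$$\tfrac12p^{2x}\le\operatorname{rank}e\le4p^{2x},\qquad\tfrac12p^{4x}\le\operatorname{rank}q\le8p^{4x}. \tag{4}$$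

## 8. The sentence $\Phi_{p,t,y_0}$

Parameters: integers $t\ge2$, $y_0\ge2$ and a prime $p>2^{11}$. Put
$$\ell(a)=\frac{\log a}{\log p^2},\qquad\delta=\ell(16)=\frac{\log16}{2\log p},\qquad\text{and assume }\ \delta<\tfrac1{10},\ \ \delta(y_0+2)<1.$$
On the scale $\ell$, a slice of true index $x$ sits near $x$, its block near $2x$, and a factor $16$ is an error $\delta$. For positive integers, $a\approx b$ means $a\le16b$ and $b\le16a$.

Write $s=(q,e)$ for a pair of projections, and $s'=(q',e')$, $s_i=(q_i,e_i)$, $s_*=(q_*,e_*)$. Put $\mathrm{Mk}(s)=\mathrm{Ov}(q,Z)$; $s$ is *marked* when this is small. The Boolean rank conditions, with $f$ supplying integer constants, are: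

- $\mathrm{Cr}(s,s')$: for all $a\in\{\operatorname{rank}e,\operatorname{rank}q\}$, $b\in\{\operatorname{rank}e',\operatorname{rank}q'\}$: if $a\le16^4b$ and $b\le16^4a$ then $a\approx b$.
- $\mathrm{Init}(s)$: $\frac12p^4\le\operatorname{rank}e\le4p^4$ and $\frac12p^8\le\operatorname{rank}q\le8p^8$.
- $\mathrm{Pre}(s,s')$: $\lceil\frac{p^2}{16}\rceil\operatorname{rank}e'<\operatorname{rank}e\le16p^2\operatorname{rank}e'$ and $\lceil\frac{p^4}{16}\rceil\operatorname{rank}q'<\operatorname{rank}q\le16p^4\operatorname{rank}q'$.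
- $R_{y_0}(s)$: $\frac12p^{2y_0}\le\operatorname{rank}e\le4p^{2y_0}$.

$\mathrm{Cr}$ says that ranks within a factor $16^4$ are already within a factor $16$. $\mathrm{Init}$ says that the index is $2$. $\mathrm{Pre}(s,s')$ says that $s'$ has the preceding index. Next come two quantified predicates. With $s_0=s$,
$$\mathrm{Next}(s)=\inf_{s_1,\dots,s_t}\max\big(\mathrm{St}(s_1),\dots,\mathrm{St}(s_t),\mathrm{Mk}(s_t),[\operatorname{rank}e_{i+1}\approx\operatorname{rank}q_i,\ 0\le i<t]\big),$$
$$\begin{aligned}\mathrm{Term}(s)=\inf_{s_*,s_1}\max\big(&\mathrm{St}(s_*),\mathrm{St}(s_1),[\,k\le p^6\operatorname{rank}q_*,\ \operatorname{rank}q\le16\operatorname{rank}e_*,\\&\operatorname{rank}e_1\approx\operatorname{rank}q,\ \operatorname{rank}q_1>16\operatorname{rank}e_*]\big).\end{aligned}$$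
$\mathrm{Next}$: doubling the index $t$ times leads to a marked pair. $\mathrm{Term}$: a pair $s_*$ of top index $r$ satisfies roughly $2y\le r<4y$, where $y$ is the index of $s$ and $s_1$ has index $2y$. Put

- $\chi_1=\sup_{s,s'}\min(\varepsilon_1\dot-\mathrm{St}(s),\varepsilon_1\dot-\mathrm{St}(s'),\mathrm{Cr}(s,s'))$;
- $\chi_2=\sup_s\min(\varepsilon_1\dot-\mathrm{St}(s),\ \mathrm{Init}(s),\ \inf_{s'}\max(\mathrm{St}(s'),\mathrm{Pre}(s,s')))$;
- $\chi_3=\inf_s\max(\mathrm{St}(s),\mathrm{Mk}(s),R_{y_0}(s))$;
- $\chi_4=\sup_s\min(\varepsilon_1\dot-\mathrm{St}(s),\varepsilon_1\dot-\mathrm{Mk}(s),\mathrm{Term}(s),\mathrm{Next}(s))$;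

all $\sup,\inf$ over pairs of projections, and
$$\Phi=\Phi_{p,t,y_0}=\inf_{E,Z,f\text{ proj},\ U,V\in\text{Unitaries}^S}\max(\chi_0(f),\chi_1,\chi_2,\chi_3,\chi_4).$$
By Section 2 this is a sentence. Let $\nu=\varepsilon_1/2$ and $\kappa(k)=\log_2(\ell(k)/2)$. Since $k\approx p^{4r}$ has $\ell(k)\approx2r$, $\kappa(k)$ is about $\log_2r$.

## 9. If $\Phi$ is small, then $\kappa(k)$ lies in the right arc

**Proposition 5.** *There is $k_1$ such that if $k\ge k_1$ and $\Phi^{M_k}<\nu$, then $\kappa(k)-\log_2y_0\in[1-5\delta,2+5\delta]+t\mathbb Z$.*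

Here nothing is known about $E,U,V,Z$. They need not come from any representation, and only the rank conditions are used.

**Step 1. Turning values into true statements.** Choose parameters with $\max(\chi_0(f),\chi_1,\dots,\chi_4)<\nu$. Then $\operatorname{rank}f=1$. Let $\mathcal S=\{s:\mathrm{St}(s)<\nu\}$. For $s\in\mathcal S$ we have $q,e\ne0$ and $\varepsilon_1-\mathrm{St}(s)>\nu$, and a Boolean predicate with value $<\nu<1$ is true. So $\chi_1<\nu$ says that any $s,s'\in\mathcal S$ satisfy $\mathrm{Cr}$. And $\chi_2<\nu$ says that each $s\in\mathcal S$ satisfies $\mathrm{Init}$ or has some $s'\in\mathcal S$ with $\mathrm{Pre}(s,s')$.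

**Step 2. Descents define indices.** In the second case $\operatorname{rank}e'<\operatorname{rank}e$. So each $s\in\mathcal S$ has a *descent* $s=s^{(0)},\dots,s^{(m)}$ in $\mathcal S$ with $\mathrm{Pre}(s^{(i)},s^{(i+1)})$ and $s^{(m)}$ satisfying $\mathrm{Init}$. Fix one descent for each $s$. Let $x(s)=m+2$ be its *index*, and give $s^{(i)}$ the index $x(s)-i$ within this descent. $\mathrm{Init}$ gives $|\ell(\operatorname{rank}e)-2|,|\ell(\operatorname{rank}q)-4|\le\delta$, and each step lowers $\ell(\operatorname{rank}e)$ by $1\pm\delta$ and $\ell(\operatorname{rank}q)$ by $2\pm\delta$. So a member of index $x$ satisfies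
$$|\ell(\operatorname{rank}e)-x|\le\delta(x-1),\qquad|\ell(\operatorname{rank}q)-2x|\le\delta(x-1).\tag{5}$$

The errors in (5) grow with $x$, so for $x$ much larger than $1/\delta$ the ranks alone do not determine the index. We need exact doubling nevertheless, and $\mathrm{Cr}$ provides it by resetting the error at each step.

**Step 3. Exact doubling.** *Claim: if $s,s'\in\mathcal S$ and $\operatorname{rank}e(s')\approx\operatorname{rank}q(s)$, then $x(s')=2x(s)$.* Let the descents be $s_0,\dots,s_m$ and $s'_0,\dots,s'_{m'}$. We walk down both, two steps in the second for one in the first. By induction on $i\le m$ we show $2i\le m'$ and $\operatorname{rank}e(s'_{2i})\approx\operatorname{rank}q(s_i)$. The case $i=0$ is given. Suppose it holds for some $i<m$. Then $s_i$ has index $\ge3$, so $\ell(\operatorname{rank}q(s_i))\ge6-2\delta$ by (5). If $s'_{2i}$ had index $\le3$, then $\ell(\operatorname{rank}e(s'_{2i}))\le3+2\delta$, so $6-2\delta\le3+3\delta$, which is false. So its index is $\ge4$, i.e. $2i+2\le m'$. Now $\ell(\operatorname{rank}q(s_{i+1}))$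 is $\ell(\operatorname{rank}q(s_i))-2$ up to $\delta$, and $\ell(\operatorname{rank}e(s'_{2i+2}))$ is $\ell(\operatorname{rank}e(s'_{2i}))-2$ up to $2\delta$. So they differ by at most $\delta+\delta+2\delta=4\delta$, the two ranks are within a factor $16^4$, and $\mathrm{Cr}(s_{i+1},s'_{2i+2})$ yields $\approx$.

For $i=m$, $\mathrm{Init}(s_m)$ gives $|\ell(\operatorname{rank}e(s'_{2m}))-4|\le2\delta$. By (5), index $\le3$ would give $\ell\le3+2\delta<4-2\delta$, and index $\ge5$ would give $\ell\ge5-4\delta>4+2\delta$; both use $\delta<\frac1{10}$. So $s'_{2m}$ has index $4$, that is $m'-2m+2=4$, and $x(s')=m'+2=2m+4=2x(s)$.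

**Step 4. The marked chain.** By $\chi_3<\nu$ there is $s\in\mathcal S$ with $\mathrm{Mk}(s)<\nu$ and $|\ell(\operatorname{rank}e)-y_0|\le\delta$. Then $x(s)=y_0$: if $x(s)\le y_0-1$, (5) gives $\ell(\operatorname{rank}e)\le y_0-1+\delta(y_0-2)<y_0-\delta$; if $x(s)\ge y_0+1$, it gives $\ell(\operatorname{rank}e)\ge y_0+1-\delta y_0>y_0+\delta$. By $\chi_4<\nu$, each marked $s\in\mathcal S$ (that is, $\mathrm{Mk}(s)<\nu$) has $\mathrm{Term}(s)<\nu$ or $\mathrm{Next}(s)<\nu$. In the latter case the Claim, applied $t$ times, gives a marked $s_t\in\mathcal S$ of index $2^tx(s)$. By (5), $x(1-\delta)\le\ell(\operatorname{rank}e)\le\ell(k)$ for all indices $x$, so this cannot go on forever. We reach a marked $s\in\mathcal S$ of index $y=2^{tj}y_0$, $j\ge0$, with $\mathrm{Term}(s)<\nu$.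

**Step 5. Comparing $y$ with the top index.** Take $s_*,s_1\in\mathcal S$ from $\mathrm{Term}(s)<\nu$ and let $r=x(s_*)$. By the Claim $x(s_1)=2y$. By (5) and the rank conditions,
$$2y(1-\delta)\le\ell(\operatorname{rank}q)\le\ell(\operatorname{rank}e_*)+\delta\le r(1+\delta),$$
$$r(1-\delta)\le\ell(\operatorname{rank}e_*)+\delta\le\ell(\operatorname{rank}q_1)\le4y(1+\delta).$$
Since $\ln\frac{1+\delta}{1-\delta}=2\int_0^\delta\frac{du}{1-u^2}\le\frac{2\delta}{0.99}\le3\delta\ln2$, we get $\log_2(r/y)\in[1-3\delta,2+3\delta]$.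

**Step 6. Comparing $r$ with $k$.** From $\operatorname{rank}q_*\le k\le p^6\operatorname{rank}q_*$ and (5),
$$2r-\delta r\le\ell(\operatorname{rank}q_*)\le\ell(k)\le3+\ell(\operatorname{rank}q_*)\le3+2r+\delta r.$$
Let $k_1$ be such that $\ell(k_1)\ge3+(2+\delta)\frac3\delta$. For $k\ge k_1$ this forces $r\ge3/\delta$, so $\ell(k)/(2r)\in[1-\frac\delta2,1+\delta]$. Now $\ln(1-\frac\delta2)\ge-\frac{\delta/2}{1-\delta/2}\ge-\delta\ln2$ and $\log_2(1+\delta)\le2\delta$, so $\kappa(k)-\log_2r\in[-\delta,2\delta]$. Hence $\kappa(k)-\log_2y\in[1-5\delta,2+5\delta]$, and $\log_2y=\log_2y_0+tj$. $\square$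

## 10. Standard parameters make $\Phi$ vanish

**Proposition 6.** *Let $k\ge D_2^2$ and let $r\ge2$ be maximal with $\sum_{x=2}^rD_x^2\le k$. Then $0\le\kappa(k)-\log_2r\le\log_2(1+\frac2r)$. If $\log_2r-\log_2y_0\in[1,2)+tJ$ for some integer $J\ge0$, then $\Phi^{M_k}=0$.*

**Step 1. Size of $k$.** By (3) and a geometric series of ratio $p^4$,
$$D_r^2\le k<\sum_{x\le r+1}D_x^2\le2D_{r+1}^2=2p^4D_r^2\le p^6D_r^2,$$
and $p^{4r}\le D_r^2\le4p^{4r}$. So $2r\le\ell(k)\le2r+2+\ell(8)\le2r+4$, which is the first claim.

**Step 2. Choice of parameters.** Put $y_j=2^{tj}y_0$; the hypothesis says $2y_J\le r<4y_J$. Use standard parameters, $Y=\{y_0,\dots,y_J\}\subset\{2,\dots,r\}$, $Z=\sum_{x\in Y}P_x$, and $f$ any rank-one projection, so $\chi_0(f)=0$. Let $\mathbf s_x=(P_x,e_h)$ with some unit $h\in K_x$. By Proposition 4(i), $\mathrm{St}(\mathbf s_x)=0$; the ranks are $(D_x^2,D_x)$. For $\chi_1,\chi_2,\chi_4$ only pairs with $\mathrm{St}(s)<\varepsilon_1$ matter, since otherwise the minimum is $0$. By Proposition 4(ii) such pairs have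 true indices and satisfy (4).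

**Step 3. $\chi_1=0$ (crispness).** By (4) all ranks involved lie in $[\frac12p^{2a},8p^{2a}]$ with $a=x$ (for $e$) or $a=2x$ (for $q$). For equal $a$ the ratio is $\le16$. For different $a$ it is $\ge p^2/16>16^4$, as $p>2^{11}$, and $\mathrm{Cr}$ holds vacuously.

**Step 4. $\chi_2=0$ (descents).** True index $2$ gives $\mathrm{Init}$ by (4). For true index $x\ge3$, $\mathrm{Pre}(s,\mathbf s_{x-1})$ holds: by Proposition 4(ii) and $D_x=p^2D_{x-1}$ the ratios of ranks are in $[\frac{p^2}2,2p^2]$ and $[\frac{p^4}2,2p^4]$, and $\lceil\frac{p^2}{16}\rceil\le\frac{p^2}{16}+1<\frac{p^2}2$, similarly for $p^4$.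

**Step 5. $\chi_3=0$ (the first mark).** Use $\mathbf s_{y_0}$: it is marked by Proposition 4(i), and $R_{y_0}$ holds by (3).

**Step 6. $\chi_4=0$ (the chain of marks).** If also $\mathrm{Mk}(s)<\varepsilon_1$, the true index of $s$ is some $y_j$ by Proposition 4(ii).

If $j<J$, take $s_i=\mathbf s_{2^iy_j}$, $1\le i\le t$. This is possible, as $2^ty_j=y_{j+1}\le y_J\le r$. In each relation $\operatorname{rank}e_{i+1}\approx\operatorname{rank}q_i$ both ranks lie in the same interval $[\frac12p^{2a},8p^{2a}]$, with $a=2^{i+1}y_j$, so the relation holds. Also $\mathrm{Mk}(s_t)=0$. So $\mathrm{Next}(s)=0$.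

If $j=J$, put $y=y_J$, $s_*=\mathbf s_r$, $s_1=\mathbf s_{2y}$, where $2y\le r$. Then $k\le p^6D_r^2$ by Step 1. By (4), $\operatorname{rank}q\le8p^{4y}\le8p^{2r}\le16D_r$. Next, $\operatorname{rank}e_1=D_{2y}\approx\operatorname{rank}q$, both being in $[\frac12p^{4y},8p^{4y}]$. Finally $r\le4y-1$, so
$$16D_r\le32p^{2r}\le32p^{8y-2}<p^{8y}\le D_{2y}^2=\operatorname{rank}q_1 .$$
So $\mathrm{Term}(s)=0$. $\square$

## 11. Placing $y_0$ on the circle $\mathbb R/t\mathbb Z$: proof of Theorem A

By symmetry (exchanging the sequences replaces $\alpha$ by $1/\alpha$, and $l_n\to\infty$ along $\mathcal U$) let $\alpha>1$. Put $\beta=\log_2\alpha>0$, $\beta'=\min(\beta,1)$.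

**Step 1. Constants.** We need the circle long enough that a shift by $\beta$ does not wrap around into the arc, and errors small against $\beta'$. Choose, in this order:

1. an integer $t\ge\beta+2$ (so $t\ge3$);
2. an integer $Y_1\ge2$ with $\log_2(1+1/Y_1)\le\beta'/8$;
3. a prime $p>2^{11}$ so large that $\delta<\min(\frac1{10},\frac{\beta'}{20})$ and $\delta(2^tY_1+2)<1$.

For $\alpha=2$ one has $\beta=\beta'=1$, and $t=3$, $Y_1=12$ satisfy the first two conditions since $\log_2\frac{13}{12}<\frac18$. As $\delta=2/\log_2p$, the last condition reads $2\cdot98<\log_2p$, so any prime $p>2^{196}$ will do.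

**Step 2. Choice of $y_0$.** The arc of length about $1$ must contain $\kappa(k_n)$ near its upper end, so that the shift by $\beta$ leaves it. Let $\kappa^*=\lim_{\mathcal U}\kappa(k_n)$ in the compact circle $\mathbb R/t\mathbb Z$. The numbers $\log_2y$, for integers $Y_1\le y\le2^tY_1$, go once around the circle with steps $\le\beta'/8$. So there is $y_0$ among these $y$ with $\kappa^*-\log_2y_0\equiv2-\frac{\beta'}2+\zeta\pmod t$, $|\zeta|\le\frac{\beta'}8$. Then $y_0\ge2$ and $\delta(y_0+2)<1$. Let $\Phi=\Phi_{p,t,y_0}$.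

**Step 3. $\Phi=0$ in $M_{k_n}$ for $\mathcal U$-most $n$.** For $\mathcal U$-most $n$, $\kappa(k_n)-\log_2y_0$ is within $\frac{\beta'}4$ of $2-\frac{\beta'}2$ mod $t$. Let $r=r(k_n)$ be as in Proposition 6. Since $k_n\to\infty$ along $\mathcal U$, $r\to\infty$ and $\log_2r=\kappa(k_n)-o(1)$. So for $\mathcal U$-most $n$ there is an integer $J$ with
$$\log_2r-\log_2y_0\in\big(2-\tfrac{\beta'}2-\tfrac{\beta'}3,\ 2-\tfrac{\beta'}2+\tfrac{\beta'}3\big)+tJ\subset[1,2)+tJ,$$
the inclusion because $\frac56\beta'<1$. As $r\to\infty$, $J\ge0$. Proposition 6 gives $\Phi^{M_{k_n}}=0$.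

**Step 4. $\Phi\ge\nu$ in $M_{l_n}$ for $\mathcal U$-most $n$.** Along $\mathcal U$,
$$\kappa(l_n)-\kappa(k_n)=\log_2\frac{\log l_n}{\log k_n}\to\beta .$$
So for $\mathcal U$-most $n$, $\kappa(l_n)-\log_2y_0$ is congruent mod $t$ to some $v$ with
$$2+5\delta<2+\tfrac{\beta'}4\le2-\tfrac{\beta'}2+\beta-\tfrac{\beta'}4\le v\le2-\tfrac{\beta'}2+\beta+\tfrac{\beta'}4<t+1-5\delta .$$
The first inequality is $5\delta<\beta'/4$, the second is $\beta\ge\beta'$, and the last holds because $t+1\ge\beta+3$ and $5\delta<1$. The open interval $(2+5\delta,t+1-5\delta)$ does not meet $[1-5\delta,2+5\delta]+t\mathbb Z$. As $l_n\to\infty$ along $\mathcal U$, $l_n\ge k_1$ for $\mathcal U$-most $n$, and Proposition 5 gives $\Phi^{M_{l_n}}\ge\nu$.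

**Step 5. Passing to the ultraproducts.** By Łoś's theorem $\Phi=0$ in $\prod_{\mathcal U}M_{k_n}$ and $\Phi\ge\nu>0$ in $\prod_{\mathcal U}M_{l_n}$. $\blacksquare$

**Proof of Corollary C.** For $a\ne a'$ in $[1,2]$ the ratio of logarithms of $(n!)^{\lceil a'n\rceil}$ and $(n!)^{\lceil an\rceil}$ is $\lceil a'n\rceil/\lceil an\rceil\to a'/a\in(0,\infty)\setminus\{1\}$, and Theorem A applies (finitely many $n$ do not matter, as $\mathcal U$ is free). If $n\ge d$, then $d$ divides $n!$ and hence $(n!)^{\lceil an\rceil}$. $\blacksquare$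

**The question as posed.** With $k_n=n!\to\infty$ and $l_n=(n!)^2$ we have $\log l_n/\log k_n=2$ for all $n\ge2$. By Theorem A with $\alpha=2$, $\prod_{\mathcal U}M_{n!}$ and $\prod_{\mathcal U}M_{(n!)^2}$ are not elementarily equivalent, for every free ultrafilter $\mathcal U$.
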